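
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Non-finitely based quasivarieties generated by subdirectly irreducible algebras in varieties with EDPC}


\begin{abstract}
Blok and Pigozzi asked whether every finite set of finite subdirectly irreducible algebras of finite type, taken from a variety with equationally definable principal congruences (EDPC), generates a finitely based quasivariety. We show that the answer is no, already for a single algebra with $21$ elements: its quasivariety has no axiomatization by universal sentences in a bounded number of variables. The proof has two independent parts. First, from the triangle graph we build a $20$-element algebra in a variety with EDPC whose quasivariety is not finitely based. Second, we adjoin one point to an arbitrary finite algebra in a variety with EDPC in such a way that the new algebra is subdirectly irreducible and still lies in a variety with EDPC, while its quasivariety remembers the old one. We also show that the answer is yes if all nontrivial subalgebras of the generators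 are subdirectly irreducible.
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{quasi-identity} is a universally quantified implication
\[
p_1\approx q_1\ \&\ \cdots\ \&\ p_k\approx q_k\ \Longrightarrow\ p\approx q\qquad(k\ge 0)
\]
between equations, and a \emph{quasivariety} is a class of algebras axiomatized by quasi-identities. For a class $M$ of algebras of one type, $Q(M)$ is the smallest quasivariety containing $M$; it is axiomatized by all quasi-identities true in $M$. It is \emph{finitely based} if finitely many quasi-identities suffice to axiomatize it. More generally, a \emph{universal sentence} is a universally quantified quantifier-free formula. A type is \emph{finite} if it has finitely many fundamental operation symbols.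

For elements $a,b$ of an algebra $A$, let $\Theta^A(a,b)$ be the least congruence of $A$ that contains $(a,b)$. A variety $\mathcal V$ of finite type has \emph{equationally definable principal congruences} (EDPC) if there are finitely many equations $p_i(x,y,z,w)\approx q_i(x,y,z,w)$, $i=1,\dots,n$, such that for all $A\in\mathcal V$ and $a,b,c,d\in A$
\[
(c,d)\in\Theta^A(a,b)\iff p_i^A(a,b,c,d)=q_i^A(a,b,c,d)\ \text{ for all } i .
\]
So the statement ``identifying $a$ with $b$ forces $c$ to be identified with $d$'' becomes a system of equations. Boolean algebras are an example. There congruences correspond to ideals, and $\Theta(a,b)$ corresponds to the ideal generated by the symmetric difference $a+b$. Hence $(c,d)\in\Theta(a,b)$ if and only if $(c+d)\wedge(a+b)=c+d$.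

An algebra is \emph{subdirectly irreducible} (s.i.)\ if it is nontrivial and its congruences other than the identity have a smallest member, the \emph{monolith}. Such algebras are the building blocks of a variety. The following question of Blok and Pigozzi is posed in \cite{Question}.

\begin{quote}
\emph{Let $M$ be a finite set of finite s.i.\ algebras of the same finite type, all belonging to one variety with EDPC. Must $Q(M)$ be finitely based?}
\end{quote}

There is a good reason to expect the answer yes. If $M$ is a finite set of finite algebras, the points of each $C\in Q(M)$ are separated by homomorphisms $\kappa:C\to L$ with $L\in M$. A variety with EDPC is congruence distributive, so a congruence $\theta$ of $C$ with $C/\theta$ s.i.\ is meet-prime in the congruence lattice of $C$. If all the congruences $\ker\kappa$ that matter are of this kind, then the lattice of those congruences of $C$ whose quotient lies in $Q(M)$ is distributive as well, and Pigozzi's finite basis theorem \cite{Pigozzi} applies. But $C/\ker\kappa$ is isomorphic only to a \emph{subalgebra} of $L$, and a subalgebra of an s.i.\ algebra need not be s.i. This gap in the argument turns out to be a genuine obstruction.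

\subsection*{Results}

$V(B)$ denotes the variety generated by $B$.

\begin{theorem}\label{thm:main}
There is a finite subdirectly irreducible algebra $B$ of finite type, with $|B|=21$, such that $V(B)$ has EDPC, and for no $n$ is $Q(B)$ axiomatizable by quasi-identities, or even by universal sentences, in at most $n$ variables each. In particular $Q(B)$ is not finitely based.
\end{theorem}

So the answer to the question is negative, already for $M=\{B\}$. The next theorem explains why requiring the generators to be s.i.\ does not help.

\begin{theorem}\label{thm:reduction}
Let $A$ be any finite algebra of finite type lying in a variety with EDPC. Then there is a subdirectly irreducible algebra $B$ of finite type with $|B|=|A|+1$, lying in a variety with EDPC, such that if $Q(B)$ is finitely based, then so is $Q(A)$.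
\end{theorem}

On the other hand, the optimistic argument above is correct when the gap is absent.

\begin{theorem}\label{thm:positive}
Let $M$ be a finite set of finite algebras of finite type from one variety with EDPC. If every nontrivial subalgebra of every member of $M$ is subdirectly irreducible, then $Q(M)$ is finitely based. In particular this holds if all members of $M$ are simple.
\end{theorem}

\subsection*{Plan}

Section~\ref{sec:edpc} gives a criterion for EDPC in terms of s.i.\ algebras. Section~\ref{sec:graphs} attaches to each finite graph $X$ an algebra $C_X$ in such a way that homomorphisms $C_X\to C_Y$ are the same as graph homomorphisms $Y\to X$. With $A=C_{K_3}$, a triangle-free graph $X$ gives an algebra $C_X\notin Q(A)$. If moreover $X$ cannot be covered by $n$ independent sets, then all subalgebras of $C_X$ generated by $n$ elements do lie in $Q(A)$. Hence $Q(A)$ has no basis in boundedly many variables; the algebra $A$, however, is not s.i. Section~\ref{sec:point} repairs this by adjoining one point, and proves Theorems~\ref{thm:reduction} and~\ref{thm:main}. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}.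

\section{Congruences of finite algebras and a criterion for EDPC}\label{sec:edpc}

We write $C\le D$ if $C$ is a subalgebra of $D$, and $\mathrm{Con}\,C$ for the lattice of congruences of $C$; its meet is intersection. A congruence $\psi$ is \emph{meet-irreducible} if it is not the total congruence and $\psi=\alpha\cap\beta$ implies $\psi=\alpha$ or $\psi=\beta$. If $C/\psi$ is s.i., then $\psi$ is meet-irreducible. A variety is \emph{congruence distributive} (CD) if $\mathrm{Con}\,C$ is distributive for each member $C$. An algebra $L$ has the \emph{congruence extension property} (CEP) if every congruence of every subalgebra $W\le L$ is the restriction to $W$ of a congruence of $L$; a variety has the CEP if all its members do. The operators $I,H,S,P$ are closure under isomorphic copies, homomorphic images, subalgebras and direct products; the empty product is a trivial algebra. We use the following standard facts.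

\begin{itemize}
\item[(F1)] (\cite{Jonsson}) A variety is CD if and only if it has \emph{J\'onsson terms}: ternary terms $t_0=x,\ t_1,\dots,t_{k-1},\ t_k=z$ satisfying the identities
\begin{align*}
t_i(x,y,x)&\approx x &&(0\le i\le k),\\
t_i(x,x,z)&\approx t_{i+1}(x,x,z) &&(i<k\text{ even}),\\
t_i(x,z,z)&\approx t_{i+1}(x,z,z) &&(i<k\text{ odd}).
\end{align*}
A \emph{majority term} is a term $m$ with $m(x,x,y)\approx m(x,y,x)\approx m(y,x,x)\approx x$; then $x,m,z$ are J\'onsson terms with $k=2$.
\item[(F2)] (\cite{Jonsson}) If $E$ is finite and $V(E)$ is CD, then every s.i.\ member of $V(E)$ is isomorphic to one in $HS(E)$. Up to isomorphism there are finitely many of these, and all are finite.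
\item[(F3)] Every finitely generated variety is locally finite. Every algebra is a subdirect product of s.i.\ algebras (Birkhoff), so its points are separated by homomorphisms onto s.i.\ algebras.
\item[(F4)] If $M$ is a finite set of finite algebras, then $Q(M)=ISP(M)$.
\item[(F5)] (\cite{KP}) A variety with EDPC is CD and has the CEP.
\end{itemize}
Fact (F5) is needed for Theorems~\ref{thm:reduction} and~\ref{thm:positive} but not for Theorem~\ref{thm:main}.

The first lemma says that, in the presence of distributivity and the CEP, the congruences of a finite subalgebra of a product are determined coordinate by coordinate.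

\begin{lemma}\label{lem:product}
Let $L_1,\dots,L_k$ be algebras with the CEP that belong to one CD variety, and let $C\le L_1\times\dots\times L_k$ be finite. For every $\psi\in\mathrm{Con}\,C$ there are $\chi_i\in\mathrm{Con}\,L_i$ such that
\[
\psi=\{(c,d)\in C^2:\ (c_i,d_i)\in\chi_i\ \text{ for } i=1,\dots,k\}.
\]
\end{lemma}

\begin{proof}
Congruences of the displayed form are closed under finite intersections (intersect the $\chi_i$ in each coordinate), and the total congruence has this form. Since $C$ is finite, each congruence is an intersection of finitely many meet-irreducible ones, the total congruence being the empty intersection. So we may assume that $\psi$ is meet-irreducible. Then $C$ is nontrivial and $k\ge1$. Let $\eta_i$ be the kernel of the projection $\pi_i:C\to L_i$. As $\bigcap_i\eta_i$ is the identity, distributivity gives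
\[
\psi=\psi\vee\bigcap_i\eta_i=\bigcap_i(\psi\vee\eta_i),
\]
so $\psi=\psi\vee\eta_i\supseteq\eta_i$ for some $i$. Hence $\psi$ is the preimage under $\pi_i$ of a congruence $\psi'$ of $\pi_i(C)\le L_i$. By the CEP, $\psi'$ is the restriction of some $\chi_i\in\mathrm{Con}\,L_i$. For $j\ne i$ let $\chi_j$ be total.
\end{proof}

\begin{corollary}\label{cor:finite}
Let $E$ be a finite algebra such that $V(E)$ is CD and the s.i.\ members of $V(E)$ have the CEP.
\begin{itemize}
\item[(a)] Every finite member of $V(E)$ has the CEP.
\item[(b)] Let $C\le L_1\times\dots\times L_k$ with s.i.\ algebras $L_i\in V(E)$, and let $a,b,c,d\in C$. If $(c_i,d_i)\in\Theta^{L_i}(a_i,b_i)$ for all $i$, then $(c,d)\in\Theta^C(a,b)$.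
\end{itemize}
\end{corollary}

\begin{proof}
(a) A finite $C\in V(E)$ has finitely many pairs of distinct elements, so finitely many homomorphisms onto s.i.\ algebras suffice to separate its points. By (F3) we may therefore assume that $C\le L_1\times\dots\times L_k$ with $L_i\in V(E)$ s.i. Let $W\le C$ and $\psi\in\mathrm{Con}\,W$. Lemma~\ref{lem:product}, applied to $W$, describes $\psi$ by congruences $\chi_i$, and $\{(c,d)\in C^2:(c_i,d_i)\in\chi_i\text{ for all }i\}$ is a congruence of $C$ that restricts to $\psi$.

(b) The $L_i$ are finite by (F2), hence so is $C$. Describe $\psi=\Theta^C(a,b)$ by $\chi_i$ as in Lemma~\ref{lem:product}. Since $(a_i,b_i)\in\chi_i$, we get $(c_i,d_i)\in\Theta^{L_i}(a_i,b_i)\subseteq\chi_i$ for all $i$, so $(c,d)\in\psi$.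
\end{proof}

To pass from (b) to equations, we collect all instances of $(c,d)\in\Theta(a,b)$ in s.i.\ algebras into one quadruple in a product. The equations true of this generic quadruple will define principal congruences.

\begin{proposition}\label{prop:edpc}
Let $E$ be a finite algebra of finite type such that $\mathcal V=V(E)$ is CD and the s.i.\ members of $\mathcal V$ have the CEP. Then $\mathcal V$ has EDPC.
\end{proposition}

\begin{proof}
By (F2) there is a finite list of finite algebras that contains each s.i.\ member of $\mathcal V$ once up to isomorphism. Let $K$ be the finite set of all $(L;a,b,c,d)$ with $L$ in the list, $a,b,c,d\in L$ and $(c,d)\in\Theta^L(a,b)$. In the product of the algebras $L$ over all members of $K$, let $\bar a,\bar b,\bar c,\bar d$ be the tuples formed by the respective entries, and let $D$ be the subalgebra that they generate. By Corollary~\ref{cor:finite}(b),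
\begin{equation}\label{eq:generic}
(\bar c,\bar d)\in\Theta^D(\bar a,\bar b).
\end{equation}
Let $F$ be the free algebra of $\mathcal V$ on $x,y,z,w$; it is finite by (F3). Let $\varphi:F\to D$ be the homomorphism that sends the generators to $\bar a,\bar b,\bar c,\bar d$; it is onto. Let $(p_i,q_i)$, $i=1,\dots,n$, be pairs of terms representing all pairs in $\ker\varphi$. We show that the equations $p_i\approx q_i$ define principal congruences. Let $C\in\mathcal V$ and $a,b,c,d\in C$.

Suppose $(c,d)\in\Theta^C(a,b)$, and let $\gamma$ be a homomorphism of $C$ onto some $L$ in the list. The preimage of $\Theta^L(\gamma a,\gamma b)$ under $\gamma$ is a congruence containing $(a,b)$, hence $(c,d)$. So $(L;\gamma a,\gamma b,\gamma c,\gamma d)\in K$; that is, $(\gamma a,\gamma b,\gamma c,\gamma d)$ is one of the coordinates of the quadruple $(\bar a,\bar b,\bar c,\bar d)$. Since $p_i=q_i$ holds at $(\bar a,\bar b,\bar c,\bar d)$, it holds at $(\gamma a,\gamma b,\gamma c,\gamma d)$. By (F3) such $\gamma$ separate the points of $C$, so $p_i(a,b,c,d)=q_i(a,b,c,d)$ for all $i$.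

Conversely, suppose that these equations hold. The homomorphism $F\to C$ sending the generators to $a,b,c,d$ identifies all pairs in $\ker\varphi$, so it factors through $\varphi$. This gives a homomorphism $\delta:D\to C$ with $\bar a\mapsto a$, \dots, $\bar d\mapsto d$. The preimage of $\Theta^C(a,b)$ under $\delta$ contains $(\bar a,\bar b)$, hence by \eqref{eq:generic} also $(\bar c,\bar d)$. So $(c,d)\in\Theta^C(a,b)$.
\end{proof}

By (F5), the hypotheses on $\mathcal V$ in Proposition~\ref{prop:edpc} are also necessary.

\section{A non-finitely based quasivariety from the triangle}\label{sec:graphs}

To show that a quasivariety $Q$ has no axiomatization by universal sentences in at most $n\ge1$ variables each, it suffices to find an algebra outside $Q$ all of whose subalgebras generated by at most $n$ elements lie in $Q$. We produce such algebras from graphs. Graphs are finite, simple and loopless, with nonempty vertex set; we write $X$ also for the vertex set of $X$. A set of vertices is \emph{independent} if no two of its members are adjacent.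

\subsection{The algebra $S$}

Let $S=\{0,1,2\}$ with constants $0,1$, a unary operation $t$, a binary operation $g$ and a ternary operation $m$:
\begin{itemize}
\item $t(2)=1$ and $t(0)=t(1)=0$;
\item $g(2,1)=2$, and $g(x,y)=0$ otherwise;
\item $m(x,y,z)$ is the value that occurs at least twice among $x,y,z$, if there is one, and $0$ otherwise.
\end{itemize}
Think of $2$ as a mark. The operations are chosen so that marks are hard to create: $t$ never has the value $2$, $g(x,y)=2$ requires $x=2$, and $m(x,y,z)=2$ requires two marked arguments. At the same time $t$ and $g$ make $S$ simple, the constants make it rigid, and $m$ is a majority term.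

\begin{lemma}\label{lem:S}
\begin{itemize}
\item[(a)] The subalgebras of $S$ are $S_0=\{0,1\}$ and $S$. Both are simple. The only injective homomorphism $S\to S$ is the identity.
\item[(b)] $V(S)$ is CD. Its s.i.\ members are, up to isomorphism, $S$ and $S_0$; they have the CEP.
\item[(c)] For finite $X$ and $C\le S^X$, each congruence of $C$ has the form $\{(f,f')\in C^2: f(x)=f'(x)\ \text{ for all } x\in I\}$ for some $I\subseteq X$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Subalgebras contain $0$ and $1$, and $S_0$ is closed under $t$, $g$ and $m$. The two-element algebra $S_0$ is simple. Let $\theta\in\mathrm{Con}\,S$ be different from the identity. If $(0,2)\in\theta$ or $(1,2)\in\theta$, applying $t$ gives $(0,1)\in\theta$. So $(0,1)\in\theta$ in every case, and then $(0,2)=(g(2,0),g(2,1))\in\theta$. Thus $\theta$ is total. A homomorphism $S\to S$ fixes $0$ and $1$, so if it is injective it fixes $2$.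

(b) $V(S)$ is CD by (F1), and its s.i.\ members are, up to isomorphism, in $HS(S)$ by (F2). By (a) the nontrivial members of $HS(S)$ are copies of $S$ and $S_0$. All their subalgebras are simple, so the CEP is immediate.

(c) Apply Lemma~\ref{lem:product}: each $\chi_x\in\mathrm{Con}\,S$ is the identity or total. Let $I$ be the set of those $x$ for which it is the identity.
\end{proof}

\subsection{The algebras $C_X$}

For a graph $X$ let
\[
C_X=\{f\in S^X:\ f^{-1}(2)\text{ is an independent set of }X\}.
\]
This is a subalgebra of $S^X$. The constants and the values of $t$ contain no entry $2$. If $g(f_1,f_2)(x)=2$, then $f_1(x)=2$, so the marked set of $g(f_1,f_2)$ is contained in an independent set. Finally, let $m(f_1,f_2,f_3)$ be $2$ at two vertices $x$ and $y$. At each of them at least two of $f_1,f_2,f_3$ are $2$, and two $2$-element subsets of $\{1,2,3\}$ intersect. So some $f_i$ has $f_i(x)=f_i(y)=2$, and $x,y$ are not adjacent.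

A \emph{graph homomorphism} $Y\to X$ is a map of vertices that sends adjacent vertices to adjacent vertices.

\begin{lemma}\label{lem:hom}
The homomorphisms $C_X\to C_Y$ are exactly the maps $f\mapsto f\circ u$, where $u:Y\to X$ is a graph homomorphism.
\end{lemma}

\begin{proof}
Let $u:Y\to X$ be a graph homomorphism and $f\in C_X$. If $y,y'$ were adjacent with $f(u(y))=f(u(y'))=2$, then $u(y),u(y')$ would be adjacent vertices in $f^{-1}(2)$. So $f\circ u\in C_Y$, and $f\mapsto f\circ u$ is a homomorphism since operations are computed pointwise.

Conversely, let $\kappa:C_X\to C_Y$ be a homomorphism. Fix $y\in Y$ and consider the homomorphism $\kappa_y:C_X\to S$, $f\mapsto\kappa(f)(y)$. Its image is $S$ or $S_0$, which is simple, so $\ker\kappa_y$ is a maximal proper congruence. By Lemma~\ref{lem:S}(c) it is an intersection of projection kernels, a nonempty one because $\kappa_y$ is not constant. So $\ker\kappa_y\subseteq\ker\pi_x$ for some $x\in X$, where $\pi_x(f)=f(x)$, and by maximality $\ker\kappa_y=\ker\pi_x$. The function equal to $2$ at $x$ and $0$ elsewhere belongs to $C_X$, so $\pi_x(C_X)=S$. Hence $\kappa_y=\varphi\circ\pi_x$ with an injective homomorphism $\varphi:S\to S$, and $\varphi$ is the identity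 by Lemma~\ref{lem:S}(a). Put $u(y)=x$. Then $\kappa(f)=f\circ u$ for all $f\in C_X$.

It remains to see that $u$ is a graph homomorphism. Let $y,y'$ be adjacent in $Y$, and suppose that $u(y),u(y')$ are equal, or distinct and not adjacent. Then $\{u(y),u(y')\}$ is independent, so the function $f$ equal to $2$ on this set and $0$ elsewhere is in $C_X$. But $\kappa(f)=f\circ u$ is $2$ at the adjacent vertices $y,y'$, so $\kappa(f)\notin C_Y$, a contradiction.
\end{proof}

Let $K_3$ be the triangle and
\[
A=C_{K_3}=\{a\in S^3:\ \text{at most one entry of }a\text{ is }2\},\qquad |A|=2^3+3\cdot2^2=20 .
\]
Since a graph homomorphism from $K_3$ to a loopless graph is a triangle in that graph, Lemma~\ref{lem:hom} gives the following.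

\begin{corollary}\label{cor:triangle}
If there is a homomorphism $C_X\to A$, then $X$ contains a triangle. Consequently, if $X$ is triangle-free, then $C_X\notin Q(A)$.
\end{corollary}

\begin{proof}
For the second statement, $Q(A)=ISP(A)$ by (F4), so the points of a member of $Q(A)$ are separated by homomorphisms to $A$. As $0\ne1$ in $C_X$, there would be at least one homomorphism $C_X\to A$.
\end{proof}

For triangle-free $X$, a quasi-identity that holds in $A$ and fails in $C_X$ is easy to write down. Take a variable $v_c$ for each $c\in C_X$, let the premises be all equations $v_{o(c,c',\dots)}\approx o(v_c,v_{c'},\dots)$ for the operations $o$ (including constants), and let the conclusion be $v_0\approx v_1$. In $A$ the premises cannot be satisfied, since a solution would be a homomorphism $C_X\to A$. This quasi-identity has $|C_X|$ variables, and the point of what follows is that many variables are needed.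

\subsection{Subalgebras with few generators}

The idea is that a subalgebra of $C_X$ embeds into a power of $A$ as soon as one vertex stays unmarked throughout it. Few generators mark few vertices, and the algebra they generate marks no others.

\begin{lemma}\label{lem:unmarked}
Let $D\le C_X$ be generated by a set $G$, and let $x\in X$ be a vertex with $f(x)\in S_0$ for all $f\in G$. Then $D$ embeds into a power of $A$.
\end{lemma}

\begin{proof}
As $S_0$ is a subalgebra of $S$, we have $f(x)\in S_0$ for \emph{all} $f\in D$. Therefore, for each vertex $z$, the triple $(f(z),f(x),f(x))$ has at most one entry $2$, and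
\[
D\to A,\qquad f\mapsto(f(z),f(x),f(x))
\]
is a homomorphism. These maps, one for each $z\in X$, separate the points of $D$.
\end{proof}

As an example, let $X$ be the cycle of length $5$. It is triangle-free, so $C_X\notin Q(A)$. If $D\le C_X$ is generated by two elements $f_1,f_2$, the independent sets $f_1^{-1}(2)$ and $f_2^{-1}(2)$ have at most two vertices each, so some vertex $x$ is in neither, and $D\in Q(A)$ by Lemma~\ref{lem:unmarked}. So $Q(A)$ cannot be axiomatized by universal sentences in two variables. Only two properties of the pentagon were used: it contains no triangle, and it is not the union of two independent sets. This also shows why we chose a triangle for $A$. With $C_{K_2}$ in place of $A$ we would need graphs without edges, and such a graph is a single independent set.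

For $n$ variables we use triangle-free graphs of large chromatic number. The \emph{chromatic number} $\chi(X)$ is the least $k$ such that $X$ has a proper coloring with $k$ colors, that is, a coloring of the vertices in which adjacent vertices have different colors.

\begin{lemma}\label{lem:local}
If $\chi(X)>n$, then every subalgebra $D$ of $C_X$ generated by at most $n$ elements embeds into a power of $A$.
\end{lemma}

\begin{proof}
Let $f_1,\dots,f_{n'}$ generate $D$, where $n'\le n$. If the independent sets $f_i^{-1}(2)$ covered $X$, then coloring each vertex $x$ by the least $i$ with $f_i(x)=2$ would be a proper coloring with at most $n$ colors. So there is a vertex $x$ with $f_i(x)\in S_0$ for all $i$, and Lemma~\ref{lem:unmarked} applies.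
\end{proof}

\begin{lemma}\label{lem:shift}
For each $k\ge1$ there is a triangle-free graph with chromatic number greater than $k$.
\end{lemma}

\begin{proof}
Let $N>2^k$. The vertices are the pairs $(i,j)$ with $1\le i<j\le N$, and the edges join $(i,j)$ to $(j,l)$ for $i<j<l$. Direct each edge $(i,j)\to(j,l)$; the first coordinate strictly increases along each directed edge.

A triangle would be either cyclically or transitively directed. In a directed cycle the first coordinates would increase all the way around, which is impossible. In a transitive triangle $u\to v$, $u\to w$, $v\to w$ with $u=(i,j)$, both $v$ and $w$ have first coordinate $j$, contradicting $v\to w$.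

Suppose $c$ is a proper coloring with $k$ colors. For $1\le i\le N$ put $T_i=\{c(i,j): i<j\le N\}$. If $i<j$, then $c(i,j)\in T_i$, and $c(i,j)\notin T_j$ because $c(i,j)\ne c(j,l)$ for all $l>j$. So $T_1,\dots,T_N$ are distinct subsets of a set with $k$ elements, and $N\le2^k$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:A}
The variety $V(A)$ is CD and its s.i.\ members have the CEP. For no $n$ is $Q(A)$ axiomatizable by universal sentences in at most $n$ variables each.
\end{proposition}

\begin{proof}
The first statement follows from Lemma~\ref{lem:S}(b), since $A\in V(S)$. For the second, let $n\ge1$ and let $X$ be a triangle-free graph with $\chi(X)>n$, which exists by Lemma~\ref{lem:shift}. A universal sentence in at most $n$ variables that holds in all subalgebras of $C_X$ generated by at most $n$ elements holds in $C_X$. By Lemma~\ref{lem:local} these subalgebras are in $ISP(A)=Q(A)$. So $C_X$ satisfies every universal sentence in at most $n$ variables that is true in $Q(A)$, but $C_X\notin Q(A)$ by Corollary~\ref{cor:triangle}.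
\end{proof}

By Proposition~\ref{prop:edpc}, $V(A)$ has EDPC. But $A$ does not yet answer the question: the three projection kernels of $A\le S^3$ are not the identity, while their intersection is, so $A$ is not s.i.

\section{Adjoining a point}\label{sec:point}

We now make an arbitrary finite algebra $A$ s.i.\ by adding one element $e$, a double of some $a_0\in A$, together with an operation by which every pair of distinct elements generates the pair $(e,a_0)$. Let $r$ be the map that sends $e$ to $a_0$ and fixes $A$. If the old operations act through $r$, and the new operations preserve $A$ and are compatible with $r$, then $r$ is a homomorphism onto $A$ with the new operations restricted to it, and its kernel can serve as the monolith. Two difficulties remain.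

\emph{Congruence distributivity.} Operations acting through $r$ have all their values in $A$, so the old J\'onsson terms fail as soon as they should return $e$. For a majority term $m$ the cure is clear: add a new operation $j$ with $j(x,y,z)=e$ if at least two arguments are $e$, and $j(x,y,z)=m(rx,ry,rz)$ otherwise. In the first case $m(rx,ry,rz)=a_0=r(e)$, so $j$ is compatible with $r$. For J\'onsson terms $t_i$, two arguments $e$ do not force $t_i(rx,ry,rz)=a_0$, so we return $e$ only if at least two arguments are $e$ \emph{and} $t_i(rx,ry,rz)=a_0$.

\emph{Recovering $Q(A)$.} From $Q(B)$ we want to read off $Q(A)$, so homomorphisms into $B$ must be prevented from using $e$. For this reason we make $r$ itself an operation; the elements of $A$ are exactly those with $r(x)=x$.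

\subsection{The construction}

Let $A$ be a finite algebra of finite type $\tau$ such that $V(A)$ is CD, with J\'onsson terms $t_0,\dots,t_k$. Appending terms equal to $z$ if necessary, we may assume that $k\ge2$ and $k$ is even. (If $k$ is odd, one term $t_{k+1}=z$ is appended, and the only new identity relating two terms is $z\approx z$. If $k=0$, then $A$ is trivial and all identities hold.) Let $\tau^+$ be $\tau$ with a unary symbol $r$ and ternary symbols $h,j_1,\dots,j_{k-1}$ added. For a $\tau$-algebra $C$ let $C^+$ be its expansion by
\[
r(x)=x,\qquad h(x,y,z)=z,\qquad j_i=t_i^C\quad(0<i<k).
\]
The added operations are term operations of $C$. So $C$ and $C^+$ have the same subuniverses and congruences, and homomorphisms $C^+\to D^+$ are the same as homomorphisms $C\to D$. The members of $V(A^+)$ are the algebras $C^+$ with $C\in V(A)$.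

Choose $a_0\in A$ and $e\notin A$, let $B=A\cup\{e\}$, and let $r:B\to A$ be the identity on $A$ with $r(e)=a_0$. Define operations on $B$ as follows.
\begin{itemize}
\item $f^B(x_1,x_2,\dots)=f^A(rx_1,rx_2,\dots)$ for $f\in\tau$, and $r^B=r$.
\item $h^B(x,y,z)=z$ if $z\in A$; $h^B(x,x,e)=e$; and $h^B(x,y,e)=a_0$ if $x\ne y$.
\item For $0<i<k$: $j_i^B(x,y,z)=e$ if $t_i^A(rx,ry,rz)=a_0$ and at least two of $x,y,z$ equal $e$; otherwise $j_i^B(x,y,z)=t_i^A(rx,ry,rz)$.
\end{itemize}

\begin{proposition}\label{prop:point}
Let $A$ and $B$ be as above.
\begin{itemize}
\item[(a)] $A^+\le B$, and $r:B\to A^+$ is a homomorphism.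
\item[(b)] $V(B)$ is CD.
\item[(c)] If $U\le B$ and $e\in U$, then $r(U)=U\cap A\le A^+$, and $U$ is s.i.\ with monolith $\ker(r|_U)$, whose only pairs of distinct elements are $(e,a_0)$ and $(a_0,e)$. In particular $B$ is s.i.
\item[(d)] If the s.i.\ members of $V(A)$ have the CEP, then $V(B)$ has EDPC.
\item[(e)] For every $\tau$-algebra $C$: $C\in Q(A)$ if and only if $C^+\in Q(B)$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) If all arguments are in $A$, then each operation of $B$ has the value prescribed in $A^+$, so $A^+\le B$. We check that $r$ is a homomorphism. For $f\in\tau$ we have $r(f^B(x_1,\dots))=f^A(rx_1,\dots)$, as the value is already in $A$. For the operation $r$ we have $r(r(x))=r(x)$, which is the value of the operation $r$ of $A^+$ at $r(x)$. For $h$ we need $r(h^B(x,y,z))=r(z)$. This is clear if $z\in A$, and if $z=e$, then $h^B(x,y,e)\in\{e,a_0\}$ and both sides are $a_0$. For $j_i$, when the value is $e$, we have $t_i^A(rx,ry,rz)=a_0=r(e)$; otherwise the value is $t_i^A(rx,ry,rz)\in A$.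

(b) We show that $j_0=x,\ j_1,\dots,j_{k-1},\ j_k=z$ satisfy the identities of (F1) in $B$.
\begin{itemize}
\item $j_i(x,y,x)=x$ for $0<i<k$ (for $i=0,k$ this is trivial): if $x=e$, at least two arguments are $e$ and $t_i(a_0,ry,a_0)=a_0$, so the value is $e$. If $x\in A$, at most one argument is $e$, so the value is $t_i(x,ry,x)=x$.
\item $j_1(x,x,z)=x$: if $x=e$, at least two arguments are $e$ and $t_1(a_0,a_0,rz)=t_0(a_0,a_0,rz)=a_0$, so the value is $e$. If $x\in A$, at most one argument is $e$, so the value is $t_1(x,x,rz)=t_0(x,x,rz)=x$.
\item $j_{k-1}(x,z,z)=z$, which is the identity required at $i=k-1$ because $k-1$ is odd: if $z=e$, at least two arguments are $e$ and $t_{k-1}(rx,a_0,a_0)=t_k(rx,a_0,a_0)=a_0$, so the value is $e$. If $z\in A$, at most one argument is $e$, so the value is $t_{k-1}(rx,z,z)=t_k(rx,z,z)=z$.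
\item For $0<i<i+1<k$, the operations $t_i$ and $t_{i+1}$ agree at $(rx,rx,rz)$ if $i$ is even, and at $(rx,rz,rz)$ if $i$ is odd. Whether a value $a_0$ is replaced by $e$ depends only on the arguments, so $j_i$ and $j_{i+1}$ agree at $(x,x,z)$, respectively $(x,z,z)$.
\end{itemize}
This is where $k$ must be even. For odd $k$ the last identity would be $j_{k-1}(x,x,z)=z$, and it fails for $z=e$ and $x\in A$, since then only one argument is $e$.

(c) As $U$ is closed under the operation $r$, we have $r(U)\subseteq U\cap A$, with equality since $r$ fixes $U\cap A$; in particular $a_0\in U$. By (a), $r(U)$ is a subalgebra of $A^+$. The congruence $\ker(r|_U)$ identifies only $e$ and $a_0$. If $\theta\in\mathrm{Con}\,U$ contains $(p,q)$ with $p\ne q$, then it contains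
\[
\bigl(h(p,p,e),\,h(p,q,e)\bigr)=(e,a_0),
\]
so $\theta\supseteq\ker(r|_U)$.

(d) By (b) and Proposition~\ref{prop:edpc} we must show that the s.i.\ members of $V(B)$ have the CEP. By (F2) such a member is isomorphic to $U/\theta$ with $U\le B$. If $e\notin U$, then $U\le A^+$ and $U/\theta\in V(A^+)$. If $e\in U$ and $\theta$ is not the identity, then $\theta\supseteq\ker(r|_U)$ by (c), so $U/\theta$ is a quotient of $U/\ker(r|_U)\cong U\cap A\le A^+$ and again lies in $V(A^+)$. The s.i.\ members of $V(A^+)$ have the CEP because those of $V(A)$ do. There remain the algebras $U\le B$ with $e\in U$.

Let $W\le U$ and $\psi\in\mathrm{Con}\,W$. If $\psi$ is the identity, it is the restriction of the identity of $U$. Suppose it is not. We claim that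
\[
\psi=\{(x,y)\in W^2:\ (rx,ry)\in\psi'\}\qquad\text{for some }\psi'\in\mathrm{Con}(W\cap A).
\]
If $e\in W$, then $\psi\supseteq\ker(r|_W)$ by (c) applied to $W$, and $r(W)=W\cap A$, so the claim follows from the homomorphism $r|_W:W\to W\cap A$. If $e\notin W$, then $W\cap A=W$, $r$ is the identity on $W$, and $\psi'=\psi$ works. Now $W\cap A\le U\cap A\le A^+$, and the finite algebra $U\cap A$ has the CEP by Corollary~\ref{cor:finite}(a) for $V(A)$. So $\psi'$ is the restriction of some $\chi'\in\mathrm{Con}(U\cap A)$, and $\{(x,y)\in U^2:(rx,ry)\in\chi'\}$ is a congruence of $U$ that restricts to $\psi$.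

(e) We use (F4). If $C\in ISP(A)$, then $C^+\in ISP(A^+)\subseteq ISP(B)$. Conversely, let $C^+\in ISP(B)$, and let $\kappa:C^+\to B$ be a homomorphism. For $c\in C$ we have $\kappa(c)=\kappa(r(c))=r(\kappa(c))\in A$. So every homomorphism $C^+\to B$ maps into $A^+$. Since these homomorphisms separate the points of $C^+$, we get $C^+\in ISP(A^+)$, hence $C\in ISP(A)$.
\end{proof}

\begin{corollary}\label{cor:translate}
If $Q(B)$ is axiomatized by a set $\Sigma$ of universal sentences, then $Q(A)$ is axiomatized by a set of at most $|\Sigma|$ universal sentences, none of which has more variables than the sentence of $\Sigma$ it comes from. If $\Sigma$ consists of quasi-identities, so does the new set.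
\end{corollary}

\begin{proof}
In the sentences of $\Sigma$, replace each term $r(s)$ by $s$, each $h(s_1,s_2,s_3)$ by $s_3$, and each $j_i(s_1,s_2,s_3)$ by $t_i(s_1,s_2,s_3)$. The resulting $\tau$-sentences hold in a $\tau$-algebra $C$ if and only if $\Sigma$ holds in $C^+$, that is, if and only if $C^+\in Q(B)$. By Proposition~\ref{prop:point}(e) this means $C\in Q(A)$. No new variables are introduced.
\end{proof}

\subsection{Proof of Theorems \ref{thm:reduction} and \ref{thm:main}}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}]
A subvariety of a variety with EDPC has EDPC, by the same equations. So $V(A)$ has EDPC, and by (F5) it is CD and has the CEP. Let $B$ be the algebra constructed above. Its type is finite and $|B|=|A|+1$. It is s.i.\ by Proposition~\ref{prop:point}(c), $V(B)$ has EDPC by (d), and Corollary~\ref{cor:translate} turns a finite basis of $Q(B)$ into one of $Q(A)$.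
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A=C_{K_3}$, with $20$ elements, and let $B$ be constructed from $A$ with the J\'onsson terms $x,m,z$; thus $k=2$. By Proposition~\ref{prop:A}, $V(A)$ is CD and its s.i.\ members have the CEP. By Proposition~\ref{prop:point}, the $21$-element algebra $B$ is s.i.\ and $V(B)$ has EDPC. If $Q(B)$ were axiomatized by universal sentences in at most $n$ variables each, then so would be $Q(A)$, by Corollary~\ref{cor:translate}. This contradicts Proposition~\ref{prop:A}. As every quasi-identity is a universal sentence and a finite basis has a bounded number of variables, the remaining statements follow.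
\end{proof}

Explicitly, take $a_0=(1,1,1)$. Then $B$ consists of the triples over $\{0,1,2\}$ with at most one entry $2$ and the extra element $e$. Its operations are the constants $(0,0,0)$ and $(1,1,1)$; the coordinatewise operations $t,g,m$, in which $e$ is treated as $(1,1,1)$; the map $r$; the operation $h$, with $h(x,y,z)=z$ if $z\ne e$, $h(x,x,e)=e$, and $h(x,y,e)=(1,1,1)$ if $x\ne y$; and the majority operation $j=j_1$ that returns $e$ if at least two arguments are $e$, and acts as $m$ otherwise.

\begin{remark}
For the algebra $B$ of Theorem~\ref{thm:main}, the class $Q(B)$ is not axiomatized by any finite set $\Phi$ of first-order sentences either. The quasi-identities true in $B$ would imply $\Phi$. By compactness finitely many of them would imply $\Phi$, and these would be a finite basis of $Q(B)$.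
\end{remark}

\section{When subalgebras are subdirectly irreducible}\label{sec:positive}

The s.i.\ algebra $B$ of Theorem~\ref{thm:main} has the subalgebra $A^+$, which is not s.i. We now prove that this is the only kind of obstruction: if s.i.\ passes to nontrivial subalgebras of the generators, the expected argument works.

For a quasivariety $Q$ and $C\in Q$, a \emph{$Q$-congruence} of $C$ is a congruence $\theta$ with $C/\theta\in Q$. Since $Q$ is closed under $I$, $S$ and $P$ and contains the trivial algebras, the total congruence is a $Q$-congruence and intersections of $Q$-congruences are $Q$-congruences. Since a quasi-identity has finitely many premises, unions of nonempty directed families of $Q$-congruences are $Q$-congruences. Hence the $Q$-congruences of $C$ form an algebraic lattice with intersection as meet; we write $\vee_Q$ for its join. In an algebraic lattice every element is a meet of completely meet-irreducible elements, that is, of elements that are different from the top and are not the meet of any set of strictly larger elements. The quasivariety $Q$ is \emph{relatively congruence distributive} if the lattice of $Q$-congruences of $C$ is distributive for every $C\in Q$. Pigozzi's theorem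 \cite{Pigozzi} states that every relatively congruence distributive quasivariety of finite type generated by a finite set of finite algebras is finitely based.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $Q=Q(M)=ISP(M)$ and $C\in Q$. Then $C$ belongs to the given variety with EDPC, so $\mathrm{Con}\,C$ is distributive by (F5).

Let $\theta$ be a completely meet-irreducible $Q$-congruence of $C$. Since $C/\theta\in ISP(M)$, $\theta$ is an intersection of kernels of homomorphisms from $C$ to members of $M$. These kernels are $Q$-congruences, so $\theta$ is equal to one of them. Hence $C/\theta$ is isomorphic to a subalgebra of a member of $M$, a nontrivial one as $\theta$ is not total. By hypothesis it is s.i.; this is the only use of the hypothesis. So $\theta$ is meet-irreducible in the full lattice $\mathrm{Con}\,C$. As this lattice is distributive, $\theta$ is meet-prime there: if $\alpha\cap\beta\subseteq\theta$, then $\theta=(\theta\vee\alpha)\cap(\theta\vee\beta)$, so $\alpha\subseteq\theta$ or $\beta\subseteq\theta$.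

Now let $\alpha,\beta,\gamma$ be $Q$-congruences of $C$, and let $\theta$ be a completely meet-irreducible $Q$-congruence that contains $(\alpha\cap\beta)\vee_Q(\alpha\cap\gamma)$. Since $\theta$ is meet-prime and contains $\alpha\cap\beta$ and $\alpha\cap\gamma$, either $\alpha\subseteq\theta$, or both $\beta\subseteq\theta$ and $\gamma\subseteq\theta$. In the second case $\beta\vee_Q\gamma\subseteq\theta$, because $\theta$ is a $Q$-congruence. In both cases $\alpha\cap(\beta\vee_Q\gamma)\subseteq\theta$. Intersecting over all such $\theta$ gives
\[
\alpha\cap(\beta\vee_Q\gamma)\subseteq(\alpha\cap\beta)\vee_Q(\alpha\cap\gamma),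
\]
and the other inclusion holds in every lattice. So $Q$ is relatively congruence distributive, and by Pigozzi's theorem it is finitely based.

Finally, let the members of $M$ be simple, and let $W$ be a nontrivial subalgebra of $L\in M$. By (F5) each congruence of $W$ is the restriction of a congruence of $L$, hence of the identity or the total congruence. So $W$ is simple, in particular s.i., and the first part applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Question}
\emph{Congruence distributive quasivarieties whose finitely subdirectly irreducible members form a universal class},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF01190258.pdf}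
(doi:10.1007/bf01190258).

\bibitem{Jonsson}
B.~J\'onsson,
\emph{Math.\ Scand.}\ \textbf{21}, 1967.

\bibitem{KP}
P.~K\"ohler, D.~Pigozzi,
\emph{Algebra Universalis} \textbf{11}, 1980.

\bibitem{Pigozzi}
D.~Pigozzi,
\emph{Finite basis theorems for relatively congruence-distributive quasivarieties},
Trans.\ AMS \textbf{310}, 1988.

\end{thebibliography}

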